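# Commutative residuated lattices with $x^n\le x^m\vee 1$: decidable for $n>m$, undecidable for $n<m$

## 1. A guess symmetric in $n$ and $m$, tested in one and two dimensions

Fix two different positive integers $n,m$ and impose the law $x^n\le x^m\vee 1$ on commutative residuated lattices. Is there an algorithm that decides which quasi-identities follow? The answer one would first guess is that it does not matter which of $n$, $m$ is larger. The simpler law $x^n\le x^m$ supports this guess: it behaves well for all $n\neq m$, in either order (fact (I) below). We shall see the guess survive the test in dimension one and break in dimension two. The place where it breaks contains the idea of the undecidability proof.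

First we fix the terms.

**Definition (CRL).** A *commutative residuated lattice* (CRL) is a structure $\mathbf R=(R,\vee,\wedge,\cdot,\backslash,/,1)$ such that $(R,\vee,\wedge)$ is a lattice, $(R,\cdot,1)$ is a commutative monoid, and for all $x,y,z\in R$
$$x\cdot y\le z\iff y\le x\backslash z\iff x\le z/y .$$

CRLs form a variety $\mathcal{CRL}$. For a set $\Gamma$ of inequations, $\mathcal{CRL}+\Gamma$ is the subvariety that $\Gamma$ axiomatizes; an inequation $s\le t$ stands for the equation $s\vee t=t$. We write $\mathbb N=\{0,1,2,\dots\}$ and $x^0=1$. Multiplication distributes over all existing joins: $x\bigvee_i y_i\le z$ iff $\bigvee_i y_i\le x\backslash z$ iff $y_i\le x\backslash z$ for all $i$, iff $xy_i\le z$ for all $i$.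

A *quasi-identity* is an implication $\bigwedge_i s_i=t_i\Rightarrow s=t$ between equations, universally quantified. The *quasi-equational theory* of a class is the set of quasi-identities valid in it, and the *universal theory* is the set of universal sentences valid in it. The *finite embeddability property* (FEP) of a class says that every finite partial subalgebra of a member embeds into a finite member.

Two facts are taken as known.

* (I) For all natural numbers $n\ne m$, $\mathcal{CRL}+(x^n\le x^m)$ has the FEP, and hence a decidable quasi-equational theory.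
* (II) Let $\mathfrak D_1$ be the set of rules $x^n\le\bigvee_{j\in X}x^j$ with $n>0$, $X\subseteq\mathbb N$ finite, and either $n\in X$ or $|X\setminus\{0\}|\ge2$. For every finite $\Gamma\subseteq\mathfrak D_1$, $\mathcal{CRL}+\Gamma$ has an undecidable quasi-equational theory.

The rule $x^n\le x^m\vee1$ is covered by neither. The slides "Undecidability of FLe in the presence of structural rules" (https://math.chapman.edu/~jipsen/sysmics/slides/StJohn4thSYSMICS2018.pdf) list its decidability as open for $n\ne m>0$.

**Example 1 (chains).** The integers with $\max,\min,+,0$ and $x\backslash z=z/x=z-x$ form a CRL. In this, and in every totally ordered CRL, the law holds when $n<m$: if $x\le 1$ then $x^n\le1$, and if $x\ge1$ then $x^n\le x^m$. When $n>m$ it fails in the integers, since $x=1$ would give $n\le\max(m,0)=m$. So the two orders of $n,m$ are certainly different laws. This says nothing yet about decidability.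

To test the guess further, we look at the sets that the law controls. Let $\mathbf R$ satisfy $x^n\le x^m\vee1$, let $\pi:\mathbb N^k\to R$ be a monoid homomorphism (so $\pi(p)$ is a monomial in $k$ fixed elements), and let $r\in R$. Put $A=\{p\in\mathbb N^k:\pi(p)\le r\}$. Since
$$\pi(u+na)=\pi(u)\pi(a)^n\le\pi(u)\pi(a)^m\vee\pi(u)=\pi(u+ma)\vee\pi(u),$$
the set $A$ satisfies the following condition.

**Definition ($(n,m)$-closed).** A set $A\subseteq\mathbb N^k$ is *$(n,m)$-closed* if for all $u,a\in\mathbb N^k$
$$u,\ u+ma\in A\ \Longrightarrow\ u+na\in A. \tag{1}$$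

For $n<m$ the new point lies between the two old ones; for $n>m$ it lies beyond them. How complicated can such sets be?

**Definition (semilinear).** A subset of $\mathbb N^k$ is *semilinear* if it is a finite union of sets $b+\langle c_1,\dots,c_r\rangle_{\mathbb N}$, where $\langle\dots\rangle_{\mathbb N}$ denotes the set of combinations with coefficients in $\mathbb N$.

For instance, an eventually periodic subset of $\mathbb N$ is semilinear. Semilinear sets are definable in Presburger arithmetic, the first-order theory of $(\mathbb N,+)$, which is decidable (Presburger 1929).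

**Example 2 (dimension one, $x\le x^2\vee1$).** Let $A\subseteq\mathbb N$ be $(1,2)$-closed: $u,u+2a\in A$ implies $u+a\in A$. Two consecutive elements of $A$ have an odd difference, since otherwise their midpoint would be an element of $A$ between them. If $a<b<c$ are three consecutive elements, then $c-a$ is even, so the midpoint of $a$ and $c$ is in $A$, and it must be $b$. Hence all gaps are equal: $A$ has at most one element or is a finite or infinite arithmetic progression with odd difference. It is semilinear.

**Example 3 (dimension one, $x^2\le x\vee1$).** Let $A\subseteq\mathbb N$ be $(2,1)$-closed: $u\le v$ in $A$ implies $2v-u\in A$. Suppose $A$ has two elements $u<v$, and put $d=v-u$. From $u,u+d$ we get $u+2d$, from $u+d,u+2d$ we get $u+3d$, and so on; so $P=u+d\,\mathbb N\subseteq A$. Now let $w\in A$ be arbitrary. Choose $p'\in P$ with $p'\ge w$; then $2p'-w\in A$. For every $p\in P$ with $p\ge 2p'-w$ we get $2p-(2p'-w)=w+2(p-p')\in A$. Here $p-p'$ runs through all sufficiently large multiples of $d$, so $A$ contains $w+2d\,l$ for all large $l$. Thus each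 residue class modulo $2d$ that meets $A$ lies in $A$ from some point on. So $A$ is eventually periodic, hence semilinear.

In dimension one the guess looks right. Dimension two is different.

**Example 4 (a parabola).** For $S\subseteq\mathbb N$ let
$$G_S=\{(\sigma,\tau)\in\mathbb N^2:\tau>\sigma^2\}\cup\{(\sigma,\sigma^2):\sigma\in S\}.$$
Every $G_S$ is $(1,2)$-closed. Indeed, let $u\neq v$ be in $G_S$ with $w=\frac12(u+v)$ integral. If their first coordinates differ, strict convexity puts $w$ strictly above the parabola. If their first coordinates agree, the second coordinates differ, and $w$ lies strictly above the lower of the two points, so again strictly above the parabola. There are uncountably many sets $G_S$, but only countably many semilinear sets. On the boundary of a strictly convex region we may store an arbitrary set of points. For the rule $x^2\le x\vee 1$ this does not work: if $0,1\in S$ and $2\notin S$, or indeed for any $S\ni0,1$, the points $(0,0)\le(1,1)$ force $(2,2)$, which lies below the parabola.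

So the symmetric guess is in doubt, and it turns out to be false.

**Theorem 1.** Let $n\ne m$ be positive integers. The quasi-equational theory of $\mathcal{CRL}+(x^n\le x^m\vee1)$ is decidable if $n>m$ and undecidable if $n<m$.

It follows from these three results.

**Theorem A.** If $1\le n<m$, the quasi-equational theory of $\mathcal{CRL}+(x^n\le x^m\vee1)$ is undecidable. More generally this holds for $\mathcal{CRL}+\Gamma$, where $\Gamma$ is any set of rules $x^n\le\bigvee_{j\in X}x^j$ ($n\ge1$, $X\subseteq\mathbb N$ finite nonempty), each satisfying $n\in X$ or $\min X<n<\max X$.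

**Theorem B.** If $n>m\ge1$, every $(n,m)$-closed set $A\subseteq\mathbb N^k$ is semilinear.

**Theorem C.** If $n>m\ge1$, the quasi-equational theory, and even the universal theory, of $\mathcal{CRL}+(x^n\le x^m\vee1)$ is decidable.

## 2. Residuated lattices from families of sets

Section 1 passed from an algebra to sets. Both halves of the theorem need the way back: from sets to an algebra satisfying the rule.

Let $(M,+,0)$ be a commutative monoid and $\mathcal A$ a family of subsets of $M$. For $u\in M$, $A\in\mathcal A$ the set $u^{-1}A=\{x\in M:x+u\in A\}$ is called *basic*. *Closed* sets are intersections of basic sets, including $M$ as the empty intersection. Let $\gamma$ be the closure operator: $\gamma(Y)$ is the intersection of all basic sets containing $Y$.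

**Example 5.** Take $M=\mathbb N$ and $\mathcal A=\{2\mathbb N\}$. The basic sets are $2\mathbb N$ and $2\mathbb N+1$; the closed sets are these, $\emptyset$ and $\mathbb N$. The closure of $\{0\}$ is $2\mathbb N$, and the closure of odd + odd is $2\mathbb N$. So the lemma below produces the two-element group with a bottom and a top added.

**Lemma 1.** The closed sets with meet $\cap$, join $X\vee Y=\gamma(X\cup Y)$, product $X\circ Y=\gamma(X+Y)$, unit $\gamma\{0\}$, and $X\to Y=\{z: z+X\subseteq Y\}$ serving as both $X\backslash Y$ and $Y/X$, form a CRL, denoted $\mathbf F(M,\mathcal A)$. Moreover, for all $Y,Z\subseteq M$,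
$$\gamma(Y)\circ\gamma(Z)=\gamma(Y+Z),\qquad \gamma(Y)\vee\gamma(Z)=\gamma(Y\cup Z). \tag{2}$$

*Proof.* The closed sets form a complete lattice with the stated meet and join, and $\gamma(\gamma Y\cup\gamma Z)=\gamma(Y\cup Z)$, as for any closure operator.

If $X=\bigcap_iu_i^{-1}A_i$ is closed and $Y\subseteq M$ is any set, then
$$Y\to X=\bigcap_{i}\bigcap_{y\in Y}(u_i+y)^{-1}A_i$$
is closed. Now suppose $Y+Z\subseteq X$ with $X$ closed. Then $Y\subseteq Z\to X$, and the right side is closed, so $\gamma Y\subseteq Z\to X$. This says $Z\subseteq\gamma Y\to X$, again a closed set, so $\gamma Z\subseteq\gamma Y\to X$, that is, $\gamma Y+\gamma Z\subseteq X$. Taking $X=\gamma(Y+Z)$ gives $\gamma Y+\gamma Z\subseteq\gamma(Y+Z)$, hence $\gamma(Y)\circ\gamma(Z)\subseteq\gamma(Y+Z)$. The reverse inclusion is clear.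

For closed $X,Y,Z$ it follows that $(X\circ Y)\circ Z=\gamma(X+Y+Z)=X\circ(Y\circ Z)$ and $\gamma\{0\}\circ X=\gamma(0+X)=X$. Commutativity is clear. For residuation, let $Z$ be closed: $X\circ Y\subseteq Z$ iff $X+Y\subseteq Z$ iff $Y\subseteq X\to Z$. $\square$

Which condition on the sets in $\mathcal A$ forces a rule $x^n\le\bigvee_{j\in X}x^j$ in $\mathbf F(M,\mathcal A)$? Elements of the algebra are sets, so the $n$ factors in $x^n$ may be $n$ different points, and we need a multilinear version of (1).

**Definition ($\mathrm{Lin}_{n,X}$).** Let $n\ge1$ and let $X\subseteq\mathbb N$ be finite and nonempty. A set $A\subseteq M$ satisfies $(\mathrm{Lin}_{n,X})$ if for all $u,x_1,\dots,x_n\in M$: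
$$\begin{aligned}&\text{if } u+x_{i_1}+\dots+x_{i_j}\in A\ \text{ for all } j\in X \text{ and all } (i_1,\dots,i_j)\in\{1,\dots,n\}^j,\\ &\text{then } u+x_1+\dots+x_n\in A.\end{aligned}\tag{3}$$

For $j=0$ the only tuple is empty and the hypothesis is $u\in A$. For example, $(\mathrm{Lin}_{2,\{0,1\}})$ says that $u,\ u+x_1,\ u+x_2\in A$ imply $u+x_1+x_2\in A$. Taking $x_1=\dots=x_n=a$ shows that $(\mathrm{Lin}_{n,\{0,m\}})$ implies (1) for subsets of $\mathbb N^k$. The converse fails: $(\mathbb N\times\{0\})\cup(\{0\}\times\mathbb N)$ is $(2,1)$-closed, because two comparable elements of it lie on a common axis, but with $u=0$, $x_1=(1,0)$, $x_2=(0,1)$ it violates $(\mathrm{Lin}_{2,\{0,1\}})$.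

**Lemma 2.** (a) If every $A\in\mathcal A$ satisfies $(\mathrm{Lin}_{n,X})$, then $\mathbf F(M,\mathcal A)\models x^n\le\bigvee_{j\in X}x^j$.
(b) If a CRL $\mathbf R$ satisfies $x^n\le\bigvee_{j\in X}x^j$, $\pi:M\to R$ is a monoid homomorphism and $r\in R$, then $A=\{p:\pi(p)\le r\}$ satisfies $(\mathrm{Lin}_{n,X})$.

*Proof.* (a) Let $Y$ be closed and write $jY$ for the $j$-fold sumset, $0Y=\{0\}$. By (2), $Y^n=\gamma(nY)$ and $\bigvee_{j\in X}Y^j=\gamma(\bigcup_{j\in X}jY)$. Let $C=u^{-1}A$ be any basic set containing all $jY$, $j\in X$. For $x_1,\dots,x_n\in Y$ the hypothesis of (3) holds, so $u+x_1+\dots+x_n\in A$, that is, $x_1+\dots+x_n\in C$. So $nY\subseteq C$. As $C$ was arbitrary, $\gamma(nY)\subseteq\gamma(\bigcup_{j\in X}jY)$.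

(b) Put $y=\bigvee_{i=1}^n\pi(x_i)$. Then
$$\pi(u+x_1+\dots+x_n)=\pi(u)\prod_i\pi(x_i)\le\pi(u)y^n\le\bigvee_{j\in X}\pi(u)y^j .$$
By distributivity the last element is the join of all $\pi(u+x_{i_1}+\dots+x_{i_j})$ with $j\in X$. Under the hypothesis of (3) all of these are $\le r$. $\square$

## 3. Undecidability for $n<m$: computations stored on a parabola

### 3.1. Where a direct encoding of a counter machine breaks

The sensible first attempt at undecidability is to encode a configuration of a counter machine as a monomial, such as $q\mathsf a^\alpha\mathsf b^\beta$ for state $q$ and counters $\alpha,\beta$. Each instruction becomes a premise like $q\le q'\mathsf a$, the accepting configuration is declared $\le f$, and one asks whether the initial monomial is $\le f$. If the machine accepts, the conclusion follows. The other direction needs an algebra in which *only* accepted configurations are $\le f$, and here the rule interferes. Suppose $q\le f$ and $q\mathsf a^2\le q$ are premises; the machine accepts $q\mathsf a^\alpha$ for $\alpha$ even. But $x\le x^2\vee1$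 gives
$$q\mathsf a\le q\mathsf a^2\vee q\le f,$$
so $q\mathsf a$ is "accepted" too. In general, $q\mathsf a^\alpha$ and $q\mathsf a^{\alpha+m}$ below $f$ force $q\mathsf a^{\alpha+n}$ below $f$. The accepted set of a machine has no reason to be convex in this sense.

Example 4 shows the way out. We add two further counter variables, a supply $\mathsf s$ of tokens and a counter $\mathsf c$, and arrange that every honest computation with $N$ tokens in total has $N^2$ copies of $\mathsf c$. Through a state-dependent linear map, honest configurations then lie on a parabola. Above the parabola we accept everything, below it nothing; on it we accept exactly what the machine accepts. A chord of the parabola has its interior strictly above, so the rule never produces a point on the parabola from two different points.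

The task is to build the pair $(N,N^2)$ from nothing, for arbitrarily large $N$, with finitely many premises that keep us on the parabola, and to dismantle it after the computation.

### 3.2. The machine

Let $\mathcal M$ be a deterministic two-counter Minsky machine with initial state $q_0$ and halting state $q_f$, which has no instructions. Every other state has exactly one instruction, of the form "increment a counter, go to $q'$" or "if a counter $=0$ go to $q'$, else decrement it and go to $q''$". It is undecidable whether $\mathcal M$ reaches $q_f$ from $q_0$ with both counters starting at $0$ (Minsky 1961).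

We may assume that $\mathcal M$ enters $q_f$ only with both counters $0$. Turn the old halting state into a state $h_1$ with instruction "if the first counter is $0$ go to $h_2$, else decrement it and go to $h_1$"; give a new state $h_2$ the instruction "if the second counter is $0$ go to $q_f$, else decrement it and go to $h_2$"; and let $q_f$ be a new halting state.

### 3.3. The quasi-identity $\Phi_{\mathcal M}$

The variables are

* the *non-test state variables*: the states of $\mathcal M$ and $g_1,g_2,k_1,k_2$;
* the *test state variables* $z_{\mathsf a},z_{\mathsf b},z_{\mathsf s}$;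
* the *counter variables* $\mathsf a,\mathsf b,\mathsf s,\mathsf c$;
* one more variable $f$.

The premises are the following.

* For each increment instruction at $q$: $q\mathsf s\le q'\mathsf a$ for the first counter, $q\mathsf s\le q'\mathsf b$ for the second.
* For each test instruction at $q$ on the first counter: $q\le q'\vee z_{\mathsf a}$ and $q\mathsf a\le q''\mathsf s$; for the second counter, with $\mathsf b$ in place of $\mathsf a$.
* (G1) $g_1\mathsf s\le g_1\mathsf a\mathsf c^2$; (G2) $g_1\le g_2\mathsf a\mathsf c\vee z_{\mathsf s}\vee z_{\mathsf b}$; (G3) $g_2\mathsf a\le g_2\mathsf s\mathsf c^2$; (G4) $g_2\le g_1\mathsf s\mathsf c\vee z_{\mathsf a}\vee z_{\mathsf b}$; (G5) $g_1\le q_0\vee z_{\mathsf a}$.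
* (K1) $q_f\mathsf s\mathsf c\le k_1\vee z_{\mathsf a}\vee z_{\mathsf b}$; (K2) $k_1\mathsf s\mathsf c^2\le k_1\mathsf a$; (K3) $k_1\mathsf a\mathsf c\le k_2\vee z_{\mathsf s}\vee z_{\mathsf b}$; (K4) $k_2\mathsf a\mathsf c^2\le k_2\mathsf s$; (K5) $k_2\mathsf s\mathsf c\le k_1\vee z_{\mathsf a}\vee z_{\mathsf b}$.
* (T) $z_xw\le z_x$ for $x\in\{\mathsf a,\mathsf b,\mathsf s\}$ and each counter variable $w\ne x$.
* (F) $k_1\le f$, $k_2\le f$, $z_{\mathsf a}\le f$, $z_{\mathsf b}\le f$, $z_{\mathsf s}\le f$.

The conclusion is $g_1\le f$.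

Read each premise from left to right as a move. A machine step moves a token between $\mathsf s$ and a counter, so $\alpha+\beta+\sigma$ is constant. The $g$-states grow the supply; the $k$-states shrink it. The increase of $N^2$ by $2N+1$ is done by moving $N$ tokens across, adding two copies of $\mathsf c$ for each, and then adding one more token and one more $\mathsf c$. A term $z_x$ on the right is a zero-test for $x$.

A *configuration* is $(q;p)$ with $q$ a state variable and $p=(\alpha,\beta,\sigma,\tau)\in\mathbb N^4$. It stands for the monomial $q\mathsf a^\alpha\mathsf b^\beta\mathsf s^\sigma\mathsf c^\tau$. Let $\mathrm{Acc}$ be the least set of configurations that contains $(k_1;0)$, $(k_2;0)$ and $(z_x;0)$ for $x\in\{\mathsf a,\mathsf b,\mathsf s\}$, and such that for each premise $qw\le\bigvee_iq_iw_i$ not in (F) and each counter monomial $y$: if all $q_iw_iy\in\mathrm{Acc}$, then $qwy\in\mathrm{Acc}$. Only (T) has a test state on its left, so $(z_x;p)\in\mathrm{Acc}$ iff the $x$-coordinate $p_x$ of $p$ is $0$.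

**Example 6.** Suppose $q_0$ has the instruction "if the first counter is $0$ go to $q_f$, else decrement it and go to $q_0$". Then
$$\begin{aligned}(g_1;0,0,0,0)&\xrightarrow{G2}(g_2;1,0,0,1)\xrightarrow{G3}(g_2;0,0,1,3)\xrightarrow{G4}(g_1;0,0,2,4)\xrightarrow{G5}(q_0;0,0,2,4)\\&\to(q_f;0,0,2,4)\xrightarrow{K1}(k_1;0,0,1,3)\xrightarrow{K2}(k_1;1,0,0,1)\xrightarrow{K3}(k_2;0,0,0,0),\end{aligned}$$
and all zero-tests on the way are truthful. Hence $(g_1;0)\in\mathrm{Acc}$.

### 3.4. Halting equals acceptance

**Claim 1.** $\mathcal M$ halts iff $(g_1;0)\in\mathrm{Acc}$.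

*Proof.* ($\Leftarrow$) Every premise with a non-test state on the left, outside (F), has exactly one non-test term on its right. So acceptance of $(g_1;0)$ yields a finite sequence of non-test configurations from $(g_1;0)$ to $(k_1;0)$ or $(k_2;0)$, each obtained from the one before by reading a premise from left to right, along which all zero-tests are truthful. The states $k_1,k_2$ are entered only from $q_f$ or from each other or themselves, so the sequence must leave the $g$-states. The $g$-phase never changes $\beta$, and it can be left only by (G5), whose test forces $\alpha=0$. So it is left into some $(q_0;0,0,\sigma,\tau)$. From there on, as long as the state is a state of $\mathcal M$ other than $q_f$, every move is a correct step of $\mathcal M$ on $(\alpha,\beta)$: a zero-branch is taken only at value $0$, and a decrement only at a positive value. The states of $\mathcal M$ can be left only by (K1), from $q_f$. So $\mathcal M$ reaches $q_f$.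

($\Rightarrow$) *Growing.* From $(g_1;0,0,N,N^2)$, applying (G1) $N$ times gives $(g_1;N,0,0,N^2+2N)$. Then (G2), whose tests $\sigma=\beta=0$ are truthful, gives $(g_2;N+1,0,0,(N+1)^2)$. Applying (G3) $N+1$ times and then (G4), with $\alpha=\beta=0$, gives $(g_1;0,0,N+2,(N+2)^2)$. So from $(g_1;0)$ we reach $(g_1;0,0,N,N^2)$ for every even $N$.

*Running.* Take $N\ge2$ even and at least the maximum of $\alpha+\beta$ in the halting run. Use (G5), where $\alpha=0$, and simulate the run. Throughout, $\alpha+\beta+\sigma=N$. After an increment $\alpha+\beta\le N$, so before it $\alpha+\beta\le N-1$ and $\sigma\ge1$; hence the move is possible. We reach $(q_f;0,0,N,N^2)$, and (K1) gives $(k_1;0,0,N-1,N^2-1)$.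

*Shrinking.* Consider $(k_1;0,0,K-1,K^2-1)$ with $K\ge1$. Applying (K2) $K-1$ times gives $(k_1;K-1,0,0,(K-1)^2)$, since $K^2-1-2(K-1)=(K-1)^2$. If $K=1$ this is $(k_1;0)$. If $K\ge2$, (K3) with $\sigma=\beta=0$ gives $(k_2;K-2,0,0,(K-1)^2-1)$, and applying (K4) $K-2$ times gives $(k_2;0,0,K-2,(K-2)^2)$, since $(K-1)^2-1-2(K-2)=(K-2)^2$. If $K=2$ this is $(k_2;0)$. If $K\ge3$, (K5) with $\alpha=\beta=0$ gives $(k_1;0,0,K-3,(K-2)^2-1)$, which is the same pattern with $K-2\ge1$ in place of $K$. So we end in $(k_1;0)$ or $(k_2;0)$. All tests were truthful, so $(g_1;0)\in\mathrm{Acc}$. $\square$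

**Claim 2.** If $\mathcal M$ halts, $\Phi_{\mathcal M}$ holds in every CRL.

*Proof.* Assume the premises. Then every monomial in $\mathrm{Acc}$ is $\le f$: the base cases are (F), and if all $q_iw_iy\le f$, then $qwy\le\bigvee_iq_iw_iy\le f$. By Claim 1, $(g_1;0)\in\mathrm{Acc}$, so $g_1\le f$. $\square$

### 3.5. The refuting algebra

**Claim 3.** If $\mathcal M$ does not halt, $\Phi_{\mathcal M}$ fails in some member of $\mathcal{CRL}+\Gamma$, for $\Gamma$ as in Theorem A.

*Proof.* **Step 1: the parabola.** This step defines one set $A$ from which the algebra is built. For $p=(\alpha,\beta,\sigma,\tau)$ and a non-test state $q$ put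
$$\xi(p)=\alpha+\beta+\sigma,\qquad \eta_q(p)=\begin{cases}\tau-2\alpha& q=g_1,k_2,\\ \tau-2\sigma& q=g_2,k_1,\\ \tau& q\text{ a state of }\mathcal M,\end{cases}\qquad \delta_q=\eta_q-\xi^2 .$$
The map $L_q=(\xi,\eta_q)$ is linear. The correction terms $-2\alpha$, $-2\sigma$ undo the copies of $\mathsf c$ that a half-finished transfer has already added, or has still to remove. Define
$$B_q=\{p:\delta_q(p)>0\}\cup\{p:\delta_q(p)=0,\ (q;p)\in\mathrm{Acc}\}\quad(q\text{ non-test}),\qquad B_{z_x}=\{p:p_x=0\}.$$
Let $V$ be the set of all state and counter variables (without $f$), and let $M=\mathbb N^V$ with generators $e_v$; elements of $M$ are also written as monomials. Let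
$$A=\{e_q+p:\ q\text{ a state variable},\ p\in B_q\},$$
where $p\in\mathbb N^4$ is regarded as a counter monomial. Every element of $A$ contains exactly one state symbol.

**Step 2: $A$ is compatible with the premises.** We show, so that the premises will hold in the algebra: for each premise $qw\le\bigvee_iq_iw_i$ outside (F) and each $y\in M$, if all $q_iw_iy\in A$, then $qwy\in A$.

Some $q_iw_iy$ is in $A$, so $y$ contains no state symbol. For (T), multiplying by $w\ne x$ does not change the $x$-coordinate, and the statement is clear. Otherwise let $q'w'$ be the non-test term on the right. The test terms force the tested coordinates of $y$ to be $0$. We claim $\delta_q(wy)=\delta_{q'}(w'y)$. Let $\alpha,\beta,\sigma,\tau$ be the exponents of $wy$.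

* Premises from $\mathcal M$: a token moves or nothing changes, so $\xi$ and $\eta=\tau$ are unchanged.
* (G1), (G3), (K2), (K4): $\xi$ is unchanged, and so is $\eta$. For (G1), $(\tau+2)-2(\alpha+1)=\tau-2\alpha$. For (G3), $(\tau+2)-2(\sigma+1)=\tau-2\sigma$. For (K2), $(\tau-2)-2(\sigma-1)=\tau-2\sigma$. For (K4), $(\tau-2)-2(\alpha-1)=\tau-2\alpha$.
* (G2), where $\sigma=\beta=0$: on the left $\delta=\tau-2\alpha-\alpha^2$, on the right $(\tau+1)-(\alpha+1)^2$, and these are equal. (G4), where $\alpha=\beta=0$: $\tau-2\sigma-\sigma^2=(\tau+1)-(\sigma+1)^2$. (G5), where $\alpha=0$: $\eta=\tau$ on both sides and $\xi$ is unchanged.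
* (K1), where $\alpha=\beta=0$: $\tau-\sigma^2=(\tau-1)-2(\sigma-1)-(\sigma-1)^2$. (K3), where $\sigma=\beta=0$: $\tau-\alpha^2=(\tau-1)-2(\alpha-1)-(\alpha-1)^2$. (K5), where $\alpha=\beta=0$: $\tau-\sigma^2=(\tau-1)-2(\sigma-1)-(\sigma-1)^2$.

The common value is $\ge0$, because $w'y\in B_{q'}$. If it is positive, then $wy\in B_q$. If it is $0$, then $(q';w'y)\in\mathrm{Acc}$, and the test configurations on the right are in $\mathrm{Acc}$ too, so $(q;wy)\in\mathrm{Acc}$ and $wy\in B_q$. In both cases $qwy\in A$.

**Step 3: $A$ satisfies $(\mathrm{Lin}_{n,X})$ for every rule of $\Gamma$.** This is where convexity enters, and it puts the algebra into the right variety. If $n\in X$ the condition is trivial: take $j=n$ and the tuple $(1,\dots,n)$. Otherwise let $m_1=\min X<n<m_2=\max X$ and assume the hypothesis of (3). Constant tuples give $u+m_1x_i,\ u+m_2x_i\in A$ for all $i$. Both have exactly one state symbol and $m_1<m_2$, so $x_i$ has none, and $u$ has exactly one, say $q$. Drop this symbol and work in $\mathbb N^4$: $u+m_1x_i,\ u+m_2x_i\in B_q$. Put $w=u+\sum_ix_i$;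 we want $w\in B_q$.

If $q=z_x$, then $u+m_2x_i$ has $x$-coordinate $0$ and $m_2>0$, so $u$ and all $x_i$ have $x$-coordinate $0$, and $w\in B_q$.

Let $q$ be non-test. Put $\theta=\frac{m_2-n}{m_2-m_1}\in(0,1)$; then $\theta m_1+(1-\theta)m_2=n$. Therefore
$$w=\frac1n\sum_{i=1}^n(u+nx_i)=\frac1n\sum_{i=1}^n\big(\theta(u+m_1x_i)+(1-\theta)(u+m_2x_i)\big).$$
So $L_q(w)$ is a convex combination, with positive weights $\omega_j$, of the images $P_j=(\xi_j,\eta_j)$ under $L_q$ of the points $u+m_1x_i$ and $u+m_2x_i$. All $P_j$ satisfy $\eta_j-\xi_j^2\ge0$. Hence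
$$\delta_q(w)=\sum_j\omega_j(\eta_j-\xi_j^2)+\Big(\sum_j\omega_j\xi_j^2-\big(\textstyle\sum_j\omega_j\xi_j\big)^2\Big)\ge0, \tag{4}$$
the second bracket being a variance. If $\delta_q(w)>0$, then $w\in B_q$. If $\delta_q(w)=0$, then both parts of (4) vanish: all $\xi_j$ coincide, and $\eta_j=\xi_j^2$ for all $j$, so all $P_j$ coincide. Then $u+m_1x_i\le u+m_2x_i$ have the same $\xi$, hence the same $\mathsf a,\mathsf b,\mathsf s$-coordinates; they also have the same $\eta_q$, hence the same $\mathsf c$-coordinate. So $x_i=0$ for all $i$, and $w=u=u+m_1x_1\in B_q$.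

**Step 4: the algebra refutes $\Phi_{\mathcal M}$.** By Step 3 and Lemma 2(a), $\mathbf F(M,\{A\})\in\mathcal{CRL}+\Gamma$. Assign $v\mapsto\gamma\{e_v\}$ for $v\in V$ and $f\mapsto A$, which is closed since $A=0^{-1}A$. By (2), a premise $qw\le\bigvee_iq_iw_i$ becomes $\gamma\{qw\}\subseteq\gamma\{q_iw_i\}_i$, that is: every basic set $y^{-1}A$ containing all $q_iw_i$ contains $qw$. This is Step 2. The premises (F) say $e_{k_i}\in A$ and $e_{z_x}\in A$. They hold, because $\delta_{k_i}(0)=0$ and $(k_i;0)\in\mathrm{Acc}$, and $0\in B_{z_x}$. The conclusion says $e_{g_1}\in A$, that is, $0\in B_{g_1}$. But $\delta_{g_1}(0)=0$, and $(g_1;0)\notin\mathrm{Acc}$ by Claim 1. So the conclusion fails. $\square$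

*Proof of Theorem A.* By Claims 2 and 3, $\mathcal M$ halts iff $\Phi_{\mathcal M}$ is valid in $\mathcal{CRL}+\Gamma$, and $\Phi_{\mathcal M}$ is computable from $\mathcal M$. So a decision procedure for the quasi-equational theory would decide halting. The rule $x^n\le x^m\vee1$ with $n<m$ is the case $X=\{0,m\}$. $\blacksquare$

## 4. For $n>m$, finite algebras are not enough

Turn to $n>m$. In view of fact (I), the sensible first attempt at decidability is the FEP. If a finitely axiomatized variety has it, a quasi-identity that fails already fails in a finite member, because the values of the finitely many subterms form a finite partial subalgebra; so one can search for a proof and for a finite counterexample in parallel. This approach stops here.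

**Proposition 1.** For all $n\ne m>0$, $\mathcal{CRL}+(x^n\le x^m\vee1)$ fails the FEP: some quasi-identity holds in all finite CRLs but fails in this variety.

*Proof.* Let $l$ be a prime not dividing $m$. Take the variables $x,x',y,y',s_1,s_2,r_1,r_2,t$ and the premises

* $xx'=1$, $yy'=1$;
* $1\le v$ and $v^2\le v$ for $v\in\{s_1,s_2,r_1,r_2,t\}$;
* $xy,\ x'y'\le s_1$; $\ x(y')^{l-1},\ x'y^{l-1}\le s_2$; $\ x,x'\le r_1$; $\ y,y'\le r_2$; $\ x^l,(x')^l\le t$;
* $s_1\wedge s_2=1$, $\ r_1\wedge r_2=1$.

The conclusion is $x\le t$.

**Step 1: it holds in all finite CRLs.** The elements $x,y$ generate a finite abelian group of invertible elements; let $E$ be its exponent. If $g$ in this group satisfies $g\le1$, then $g^{-1}$ is a nonnegative power of $g$, so $g^{-1}\le1$; multiplying by $g$ gives $1\le g$, so $g=1$. Also, by $1\le v$ and $v^2\le v$, the elements below $v$ contain $1$ and are closed under products, for each of the five $v$.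

Suppose $l\mid E$. Put $h_1=xy$ and $h_2=xy^{1-l}$. Then $h_1^{E/l}h_2^{-E/l}=(y^l)^{E/l}=y^E=1$, so $h_1^{E/l}=h_2^{E/l}\le s_1\wedge s_2=1$, whence $h_1^{E/l}=1$. So $x^{E/l}=y^{-E/l}\le r_1\wedge r_2=1$, whence $x^{E/l}=y^{E/l}=1$. Then the exponent of the group divides $E/l$, a contradiction. So $l\nmid E$. Hence the order of $x$ is prime to $l$, so $x$ is a nonnegative power of $x^l$, and $x\le t$.

**Step 2: it fails in the variety.** In $\mathbb Z^2$ let $H_1=\mathbb Z(1,1)$, $H_2=\mathbb Z(1,1-l)$, $R_1=\mathbb Z\times0$, $R_2=0\times\mathbb Z$, $T=l\mathbb Z\times0$, and let $\mathbf F=\mathbf F(\mathbb Z^2,\{H_1,H_2,R_1,R_2,T\})$. For each of these subgroups $H$, the quotient $\mathbb Z^2/H$ is isomorphic to $\mathbb Z$, or to $\mathbb Z/l\times\mathbb Z$ for $H=T$; as $l\nmid m$, it has no nonzero element annihilated by $m$. So $u,\ u+mx_i\in H$ imply $mx_i\in H$, hence $x_i\in H$, hence $u+\sum_ix_i\in H$. This is $(\mathrm{Lin}_{n,\{0,m\}})$, and $\mathbf F$ satisfies $x^n\le x^m\vee1$ by Lemma 2(a).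

If $(a,a)=(b,b(1-l))$, then $a=b$ and $al=0$; so $H_1\cap H_2=\{0\}$. Its translates are intersections of two basic sets, so singletons are closed, and the unit is $\{0\}$. Put $x=\{(1,0)\}$, $x'=\{(-1,0)\}$, $y=\{(0,1)\}$, $y'=\{(0,-1)\}$, $s_i=H_i$, $r_i=R_i$, $t=T$. The subgroups contain $0$ and satisfy $H+H=H$; $x(y')^{l-1}=\{(1,1-l)\}\subseteq H_2$ and $x'y^{l-1}=\{(-1,l-1)\}\subseteq H_2$; $\{(\pm1,\pm1)\}\subseteq H_1$ for equal signs; $\{(\pm l,0)\}\subseteq T$; and $H_1\cap H_2=R_1\cap R_2=\{0\}$. So all premises hold, but $(1,0)\notin T$. $\square$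

So a counterexample algebra must be allowed to be infinite. We shall describe it by finitely many sets $A_t\subseteq\mathbb N^T$, as in Section 1. These are $(n,m)$-closed. If such sets always have a finite description, we can search for counterexamples after all. Theorem B gives the description.

## 5. Semilinearity of $(n,m)$-closed sets for $n>m$

Let $n>m\ge1$. We also use *Dickson's lemma*: in every subset of $\mathbb N^k$ there are only finitely many minimal elements in the componentwise order, and every element lies above a minimal one.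

### 5.1. Extrapolation, boxes, and cofinality

**Reduction to $\gcd(n,m)=1$.** Let $d=\gcd(n,m)$, $n=dn'$, $m=dm'$. For $r\in\{0,\dots,d-1\}^k$ put $A_r=\{x\in\mathbb N^k:r+dx\in A\}$. If $x,\ x+m'a\in A_r$, then $r+dx$ and $r+dx+ma$ are in $A$, so $r+dx+na=r+d(x+n'a)\in A$. So each $A_r$ is $(n',m')$-closed. Since $A=\bigcup_r(r+dA_r)$, semilinearity of all $A_r$ gives that of $A$. So assume $\gcd(n,m)=1$; still $n>m\ge1$.

Put $c=n/m>1$. For $u\le v$ in $\mathbb N^k$ with $v-u\in m\mathbb Z^k$ put
$$f(u,v)=u+c(v-u)=(1-c)u+cv. \tag{5}$$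
Then $A$ is closed under $f$ wherever $f$ is defined, and $f(u,v)\ge v$.

In dimension one (Example 3), two points produced a whole progression. In dimension $k$ we want a whole cone, and what produces it is a full box of points.

**Lemma 3 (Box Lemma).** If $T\subseteq\mathbb N^\ell$ is $(n,m)$-closed and $T\supseteq\{0,\dots,n-1\}^\ell$, then $T=\mathbb N^\ell$.

*Proof.* Otherwise take $t\notin T$ with minimal coordinate sum. Some $t_i\ge n$. Let $\epsilon_i$ be the $i$-th unit vector. As $n>m$, the points $t-n\epsilon_i$ and $t-n\epsilon_i+m\epsilon_i$ are in $\mathbb N^\ell$ and have smaller coordinate sum, so they are in $T$. Then (1) gives $t\in T$, a contradiction. $\square$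

We use it as follows. If $x,\mu_1,\dots,\mu_\ell\in\mathbb N^k$, then $\{t\in\mathbb N^\ell:x+\sum_it_i\mu_i\in A\}$ is $(n,m)$-closed. So if $x+\sum_it_i\mu_i\in A$ for all $t\in\{0,\dots,n-1\}^\ell$, then $x+\langle\mu_1,\dots,\mu_\ell\rangle_{\mathbb N}\subseteq A$.

A first attempt would be to take a point $u$ and points $v_1,v_2\ge u$ of $A$ in independent directions and hope that the cone generated by $v_1-u$ and $v_2-u$, or a translate of a multiple of it, lies in $A$. But one gets only two rays. The union of the two axes in $\mathbb N^2$ is $(2,1)$-closed and contains no box with sides in two independent directions of $\mathbb N^2$. What this set lacks is points far out in all coordinates.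

**Definition (cofinal).** A set $C\subseteq\mathbb N^k$ is *cofinal* if it meets $p+\mathbb N^k$ for every $p\in\mathbb N^k$.

The proof is an induction on $k$ that lets us assume cofinality. The case $k=0$ is trivial. Let $k\ge1$. For $p\in\mathbb N^k$,
$$A=(A\cap(p+\mathbb N^k))\cup\bigcup_i\bigcup_{j<p_i}(A\cap\{x_i=j\}).$$
Each $A\cap\{x_i=j\}$ is an $(n,m)$-closed subset of a copy of $\mathbb N^{k-1}$, hence semilinear by induction. So it suffices to find one $p$ with $A\cap(p+\mathbb N^k)$ semilinear. If $A$ is not cofinal, some $p$ makes this set empty. From now on $A$ is cofinal.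

### 5.2. Reduction to periodicity far out

The operation $f$ needs differences divisible by $m$, and each use of it costs one power of $m$. So we start with points that agree modulo a high power. Let
$$L=2(k+1)(n-1),\qquad D=L+1.$$
For $\rho\in(\mathbb Z/m^D)^k$ let $A^\rho=\{u\in A:u\equiv\rho\bmod m^D\}$. Let $P$ be the set of $\rho$ with $A^\rho$ cofinal. There are finitely many $\rho$, so we can choose $p_0$ such that $p_0+\mathbb N^k$ meets no $A^\rho$ with $\rho\notin P$. For $\rho\in P$ fix $a_\rho\in A^\rho$, let $V_\rho$ be the $\mathbb Q$-span of $A^\rho-A^\rho$, and put $\Lambda_\rho=V_\rho\cap\mathbb Z^k$, $\Lambda_\rho^+=\Lambda_\rho\cap\mathbb N^k$. So $A^\rho\subseteq a_\rho+\Lambda_\rho$.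

The monoid $\Lambda_\rho^+$ is generated by its minimal nonzero elements, of which there are finitely many by Dickson's lemma: if $\mu\le\lambda$ in $\Lambda_\rho^+$, then $\lambda-\mu\in\Lambda_\rho^+$, and one continues with $\lambda-\mu$.

**Claim 4.** For each $\rho\in P$ there are $p_\rho\in\mathbb N^k$ and $H\ge1$ such that
$$u\in A\cap(a_\rho+\Lambda_\rho),\quad u\ge p_\rho,\quad \lambda\in\Lambda_\rho^+\ \Longrightarrow\ u+H\lambda\in A. \tag{6}$$

**Claim 4 implies Theorem B.** Let $p\ge p_0$ and $p\ge p_\rho$ for all $\rho\in P$. Every $u\in A$ with $u\ge p$ lies in some $A^\rho$ with $\rho\in P$, so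
$$A\cap(p+\mathbb N^k)=\bigcup_{\rho\in P}C_\rho,\qquad C_\rho=A\cap(a_\rho+\Lambda_\rho)\cap(p+\mathbb N^k).$$
Fix $\rho$ and its $H$. Since $\Lambda_\rho/H\Lambda_\rho$ is finite, $C_\rho$ meets only finitely many cosets of $H\Lambda_\rho$. For $u,v$ in one such coset, $v-u\in H\Lambda_\rho^+$ iff $u\le v$. By Dickson's lemma the part of $C_\rho$ in that coset has finitely many minimal elements $u_i$, and each of its elements lies above one of them. So by (6) this part equals $\bigcup_i(u_i+H\Lambda_\rho^+)$. As $\Lambda^+_\rho$ is finitely generated, $C_\rho$ is semilinear. $\square$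

### 5.3. Proof of Claim 4

Fix $\rho$ and drop it as an index from $a,V,\Lambda$. Let $\lambda_1,\dots,\lambda_h$ generate $\Lambda^+$.

**Step 1: a cone of full dimension in $A$.** This step finds $x\in A\cap(a+\Lambda)$ and $g_0,\dots,g_r\in\Lambda^+$ spanning $V$ with $x+\langle g_0,\dots,g_r\rangle_{\mathbb N}\subseteq A$. By the Box Lemma we need a box. The plan is to build one long composition of $f$'s with $L$ free inputs $s_1,\dots,s_L$, all of which enter with the *same positive* coefficient. Switching inputs between two values then moves the output through a box.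

For $(n,m)=(2,1)$ and two inputs it looks like this. Here $f(u,v)=2v-u$. Put $R_1=2y_{11}-s_1$, $Z_1=2R_1-z$, $R_2=2y_{22}-(2y_{21}-s_2)$ and $Z_2=2R_2-Z_1$. Then
$$Z_2=2s_1+2s_2+(z-4y_{11}-4y_{21}+4y_{22}).$$
The input $s_1$ was reflected once inside $R_1$, and $R_1$ is reflected once when $Z_1$ is put into $Z_2$; the input $s_2$ was reflected twice inside $R_2$. So both end with coefficient $+2$.

In general, let $r=\dim V\le k$. Since $V$ is spanned by $A^\rho-A^\rho$, we can choose $u_0,\dots,u_r\in A^\rho$ such that the $u_i-u_0$ span $V$. By cofinality choose $\bar u\in A^\rho$ above all $u_i$. The vectors $d_i=\bar u-u_i\in\Lambda^+$ ($0\le i\le r$) span $V$, because $d_0-d_i=u_i-u_0$. As $L\ge(r+1)(n-1)$, we can choose a map $i(\cdot):\{1,\dots,L\}\to\{0,\dots,r\}$ taking each value at least $n-1$ times.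

A *choice* is a tuple $s=(s_1,\dots,s_L)$ with $s_j\in\{u_{i(j)},\bar u\}$. For each choice define
$$R_{j,0}=s_j,\quad R_{j,i}=f(R_{j,i-1},y_{j,i})\ (1\le i\le j),\quad R_j=R_{j,j};\qquad Z_0=z,\quad Z_j=f(Z_{j-1},R_j),$$
for $1\le j\le L$, with $y_{j,i}\in A^\rho$ and $z\in A^\rho$ that do not depend on $s$. Fix any $z\in A^\rho$. Choose the $y_{j,i}$ in the order $(1,1),(2,1),(2,2),(3,1),\dots$, each one $\ge$ all values of $R_{j,i-1}$ and of $Z_{j-1}$ over all choices $s$. These values are finitely many and already determined, and $A^\rho$ is cofinal, so this is possible.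

*Order conditions.* We have $R_{j,i-1}\le y_{j,i}$, and $Z_{j-1}\le y_{j,j}\le f(R_{j,j-1},y_{j,j})=R_j$.

*Divisibility.* If $v,w\equiv\rho\bmod m^E$ with $E\ge1$ and $w\le v$, then $m\mid v-w$ and $f(w,v)=w+n\frac{v-w}m\equiv\rho\bmod m^{E-1}$. By induction on $i$, $R_{j,i}\equiv\rho\bmod m^{D-i}$, so $R_j\equiv\rho\bmod m^{D-j}$. By induction on $j$, $Z_j\equiv\rho\bmod m^{D-j-1}$: both $Z_{j-1}$ and $R_j$ are $\equiv\rho\bmod m^{D-j}$. Since $i\le j\le L=D-1$, the exponent $E$ is at least $1$ at each application. So all applications of $f$ are legitimate, and $Z_L=Z_L(s)\in A$ for every choice $s$.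

*Coefficients.* By (5) the coefficient of $s_j$ in $R_j$ is $(1-c)^j$, and that of $R_j$ in $Z_L$ is $c(1-c)^{L-j}$. The product does not depend on $j$:
$$Z_L(s)=\mathrm{const}+W\sum_{j=1}^Ls_j,\qquad W=c(1-c)^L>0, \tag{7}$$
positive because $L$ is even.

*The box.* $Z_L(s)$ is an integral point and an affine combination, with rational coefficients of sum $1$, of elements of $A^\rho$; so $Z_L(s)\in a+\Lambda$. Let $x=Z_L(s)$ for the choice $s_j=u_{i(j)}$ for all $j$, and let $g_i=Wd_i$. By (7), switching one $s_j$ with $i(j)=i$ from $u_i$ to $\bar u$ adds $g_i$; such a $j$ exists since $n-1\ge1$. So $g_i$ is a difference of two values of $Z_L$, hence $g_i\in\Lambda$; and $g_i\ge0$, so $g_i\in\Lambda^+$. The $g_i$ span $V$. For $t\in\{0,\dots,n-1\}^{r+1}$, switching $t_i$ of the $s_j$ with $i(j)=i$, for each $i$, gives $x+\sum_it_ig_i\in A$. The Box Lemma gives $x+\langle g_0,\dots,g_r\rangle_{\mathbb N}\subseteq A$.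

**Step 2: from the cone to a multiple of $\Lambda^+$.** We show $A\supseteq x'+Q\Lambda^+$ for some $Q\ge1$, $x'\in a+\Lambda$. Let $S=\langle g_0,\dots,g_r\rangle_{\mathbb N}$. As the $g_i$ span $V$ over $\mathbb Q$, clearing denominators and separating signs gives $Q\ge1$ and $\sigma_j,\sigma_j'\in S$ with $Q\lambda_j=\sigma_j-\sigma_j'$ for all $j$. Put $x'=x+(n-1)\sum_j\sigma_j'$. For $t\in\{0,\dots,n-1\}^h$,
$$x'+Q\sum_jt_j\lambda_j=x+\sum_j\big((n-1-t_j)\sigma_j'+t_j\sigma_j\big)\in x+S\subseteq A .$$
The Box Lemma gives $x'+Q\Lambda^+\subseteq A$.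

**Step 3: removing the common factors of $Q$ and $m$.** We show $A\supseteq x+e\Lambda^+$ for some (new) $x\in a+\Lambda$ and some $e\ge1$ with $\gcd(e,m)=1$; Step 5 will have to invert $m$ modulo $e$. Write $Q=Q_0e$, where $\gcd(e,m)=1$ and every prime dividing $Q_0$ divides $m$. Then $Q_0\mid m^J$ for some $J\ge0$, so $m^Je\Lambda^+\subseteq Q\Lambda^+$ and $A\supseteq x'+m^Je\Lambda^+$. It suffices to remove one factor $m$ at a time: if $A\supseteq x+mQ'\Lambda^+$ with $x\in a+\Lambda$, then $A\supseteq x''+Q'\Lambda^+$ for some $x''\in a+\Lambda$.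

For $\lambda,\mu\in\Lambda^+$ both $x+mQ'\lambda$ and $x+mQ'\lambda+m(Q'\mu)$ are in $A$, so by (1) $x+Q'(m\lambda+n\mu)\in A$. Put $x''=x+Q'mn\sum_j\lambda_j$, and let $\lambda=\sum_jt_j\lambda_j$ with $t\in\mathbb N^h$. Since $\gcd(m,n)=1$, every integer $\ge(m-1)(n-1)$ is of the form $m\alpha+n\beta$ with $\alpha,\beta\in\mathbb N$; so $mn+t_j=m\alpha_j+n\beta_j$ with $\alpha_j,\beta_j\in\mathbb N$. Hence
$$x''+Q'\lambda=x+Q'\Big(m\sum_j\alpha_j\lambda_j+n\sum_j\beta_j\lambda_j\Big)\in A .$$

**Step 4: an extrapolation by a multiple of $e$.** So far only the class of $x$ modulo $e\Lambda$ is under control. To treat another class we want to move from a point $u$ of it by vectors that stay in the class, using points $t\in x+e\Lambda^+$ as base points. Write $e=e'e''$, where $e'$ has only primes dividing $n$ and $\gcd(e'',n)=1$. Both $m$ and $n$ are units modulo $e''$. So for $o\ge1$ a sufficiently large multiple of $\varphi(e'')$ we have $e'\mid n^o$ and $e''\mid n^o-m^o$. Hence $\kappa=n^o(n^o-m^o)\ge1$ is divisible by $e$. We claim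
$$t,u\in A,\quad t\le u,\quad u-t\in m^{2o}\mathbb Z^k\ \Longrightarrow\ u+\kappa\,\frac{u-t}{m^{2o}}\in A. \tag{8}$$

Apply $f(t,\cdot)$ to $u$ $o$ times. The points are $t+c^i(u-t)$, and $c^i(u-t)=n^i\frac{u-t}{m^i}\in m^{2o-i}\mathbb Z^k$, so $f$ is defined for $i=0,\dots,o-1$. We get $w=t+c^o(u-t)\in A$, and
$$w-u=(c^o-1)(u-t)=(n^o-m^o)\frac{u-t}{m^o}\ \ge0,\qquad w-u\in m^o\mathbb Z^k .$$
Now apply $f(u,\cdot)$ to $w$ $o$ times. Here $c^i(w-u)\in m^{o-i}\mathbb Z^k$, so again $f$ is defined for $i=0,\dots,o-1$. We get $u+c^o(c^o-1)(u-t)=u+\kappa\frac{u-t}{m^{2o}}\in A$.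

**Step 5: a cone in every class that occurs far out.** Since $A^\rho$ is cofinal, there is $v\in A^\rho$ with $v\ge a+(1,\dots,1)$; then $\omega=v-a\in\Lambda^+$ has all coordinates positive. Since $\gcd(e,m)=1$, multiplication by $m^{2o}$ is a bijection of $\Lambda/e\Lambda$. So for each class $\beta\in\Lambda/e\Lambda$ there is $b'\in\Lambda$ with $m^{2o}b'\in\beta$, and $b_\beta=b'+eN\omega$ with $N$ large satisfies
$$b_\beta\in\Lambda^+,\qquad m^{2o}b_\beta\in\beta .$$
Let $p_1\in\mathbb N^k$ be $\ge x+m^{2o}(b_\beta+e\sum_jt_j\lambda_j)$ for all of the finitely many $\beta$ and all $t\in\{0,\dots,n-1\}^h$. Put $M_1=\kappa e$. We claim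
$$u\in A\cap(a+\Lambda),\quad u\ge p_1,\quad u-x\in\beta\ \Longrightarrow\ u+M_1b_\beta+M_1\Lambda^+\subseteq A. \tag{9}$$

Let $\lambda=\sum_jt_j\lambda_j$ with $t\in\{0,\dots,n-1\}^h$, and let $u'\in A\cap(a+\Lambda)$ with $u'\ge u$ and $u'-x\in\beta$. Put $t'=u'-m^{2o}(b_\beta+e\lambda)$. Then $t'-x\in e\Lambda$, since $u'-x$ and $m^{2o}b_\beta$ are both in $\beta$; and $t'\ge x$ by the choice of $p_1$. So $t'\in x+e\Lambda^+\subseteq A$, and (8) applied to $t'\le u'$ gives
$$u'+\kappa(b_\beta+e\lambda)\in A .$$
This new point is again in $a+\Lambda$ and $\ge u$, and its difference with $x$ is again in $\beta$, since $e\mid\kappa$. So we may repeat. Starting with $u$, do this $e-1$ times with $\lambda=0$ and once with the given $\lambda$. The result is $u+\kappa e\,b_\beta+\kappa e\lambda=u+M_1b_\beta+M_1\lambda\in A$. This holds for all $t\in\{0,\dots,n-1\}^h$, and the Box Lemma gives (9).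

**Step 6: periodicity.** We now get (6). Consider the classes $\zeta\in\Lambda/M_1\Lambda$ for which there is some $u\in A\cap(a+\Lambda)$ with $u\ge p_1$ and $u-x\in\zeta$. For each such $\zeta$ choose such a $u$, let $\beta$ be the class of $u-x$ in $\Lambda/e\Lambda$, and put $y_\zeta=u+M_1b_\beta$. Then $y_\zeta-x\in\zeta$, and $y_\zeta+M_1\Lambda^+\subseteq A$ by (9). Choose $p_\rho\ge p_1$ with $p_\rho\ge y_\zeta+mM_1\lambda_j$ for all these finitely many $\zeta$ and all $j$.

Let $u\in A\cap(a+\Lambda)$ with $u\ge p_\rho$, and let $\zeta$ be the class of $u-x$; it is one of the classes considered. Put $t=u-mM_1\lambda_j$. Then $t\in y_\zeta+M_1\Lambda$ and $t\ge y_\zeta$, so $t\in y_\zeta+M_1\Lambda^+\subseteq A$. From $t$ and $t+m(M_1\lambda_j)=u$ in $A$, (1) gives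
$$t+nM_1\lambda_j=u+(n-m)M_1\lambda_j\in A .$$
Put $H=(n-m)M_1$. We have shown $u+H\lambda_j\in A$ for each generator $\lambda_j$, and this point is again in $a+\Lambda$ and $\ge p_\rho$. Iterating gives $u+H\Lambda^+\subseteq A$, which is (6). This proves Claim 4 and Theorem B. $\blacksquare$

## 6. Deciding clauses by a search through Presburger formulas

*Proof of Theorem C.* Let $n>m\ge1$ and $\mathcal V=\mathcal{CRL}+(x^n\le x^m\vee1)$.

**Step 1: reduction to clauses.** It suffices to decide validity in $\mathcal V$ of *clauses* $\big(\bigwedge_is_i=t_i\big)\Rightarrow\bigvee_ls_l'=t_l'$. Quasi-identities are the case of one disjunct. For a universal sentence, put its quantifier-free matrix into conjunctive normal form; the sentence is valid in $\mathcal V$ iff each of the resulting clauses is. As $\mathcal V$ is finitely axiomatized in first-order logic, the valid clauses are recursively enumerable by the completeness theorem. It remains to enumerate the invalid ones.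

**Step 2: what a counterexample looks like as a family of sets.** Fix a clause. Let $T$ be the finite set of all subterms occurring in it, together with the term $1$, and let $e_t$ ($t\in T$) be the generators of $\mathbb N^T$. Consider families $(A_t)_{t\in T}$ of subsets of $\mathbb N^T$ with the following properties, for all $p,q\in\mathbb N^T$ and $s,t\in T$.

1. $e_t\in A_t$; and $p\in A_t,\ q+e_t\in A_s$ imply $p+q\in A_s$.
2. $q+e_1\in A_s\iff q\in A_s$.
3. If $t=t_1\cdot t_2$: $\ q+e_t\in A_s\iff q+e_{t_1}+e_{t_2}\in A_s$.
4. If $t=t_1\vee t_2$: $\ q+e_t\in A_s\iff q+e_{t_1}\in A_s$ and $q+e_{t_2}\in A_s$.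
5. If $t=t_1\wedge t_2$: $\ A_t=A_{t_1}\cap A_{t_2}$.
6. If $t=t_1\backslash t_2$ or $t=t_2/t_1$: $\ p\in A_t\iff p+e_{t_1}\in A_{t_2}$.
7. Each $A_t$ satisfies $(\mathrm{Lin}_{n,\{0,m\}})$.
8. $A_{s_i}=A_{t_i}$ for all $i$, and $A_{s_l'}\ne A_{t_l'}$ for all $l$.

**Claim 5.** If the clause fails in $\mathcal V$, then some family of *semilinear* sets satisfies 1–8. Conversely, if any family of sets satisfies 1–8, then the clause fails in $\mathcal V$.

**Step 3: from an algebra to semilinear sets.** Let $\mathbf R\in\mathcal V$ with valuation $\nu$ refute the clause. Put $\pi(p)=\prod_t\nu(t)^{p_t}$ and $A_t=\{p:\pi(p)\le\nu(t)\}$. In 1, $\pi(p)\le\nu(t)$ and $\pi(q)\nu(t)\le\nu(s)$ give $\pi(p+q)\le\nu(s)$. Conditions 2 and 3 hold because $\nu(1)=1$ and $\nu(t_1t_2)=\nu(t_1)\nu(t_2)$; condition 4 is distributivity; condition 5 is the definition of meet; condition 6 is residuation together with commutativity. Condition 7 is Lemma 2(b). For 8: if $A_s=A_t$, then $e_s\in A_t$ and $e_t\in A_s$, so $\nu(s)=\nu(t)$; hence $A_s=A_t$ iff $\nu(s)=\nu(t)$. Finally, 7 with $x_1=\dots=x_n=a$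 shows that $A_t$ is $(n,m)$-closed, so $A_t$ is semilinear by Theorem B.

**Step 4: from sets to an algebra.** Given a family with 1–8, let $\mathbf F=\mathbf F(\mathbb N^T,\{A_t\}_{t\in T})$. By 7 and Lemma 2(a), $\mathbf F\in\mathcal V$. First, $A_t=\gamma\{e_t\}$: the set $A_t=0^{-1}A_t$ is closed and contains $e_t$; and if $e_t$ is in a basic set $u^{-1}A_s$, then by 1 $p+u\in A_s$ for all $p\in A_t$, that is, $A_t\subseteq u^{-1}A_s$.

Assign to each variable $x\in T$ the element $A_x$. By induction every $t\in T$ has value $A_t$.

* $t=1$: by 2 the same basic sets contain $e_1$ and $0$, so $A_1=\gamma\{e_1\}=\gamma\{0\}$.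
* Products: by 3 the same basic sets contain $e_t$ and $e_{t_1}+e_{t_2}$, so by (2) $A_t=\gamma\{e_t\}=\gamma\{e_{t_1}+e_{t_2}\}=A_{t_1}\circ A_{t_2}$.
* Joins: by 4 and (2), $A_t=\gamma\{e_t\}=\gamma\{e_{t_1},e_{t_2}\}=A_{t_1}\vee A_{t_2}$.
* Meets: by 5.
* Residuals: $A_{t_1}\to A_{t_2}=\{z:A_{t_1}\subseteq z^{-1}A_{t_2}\}=\{z:e_{t_1}\in z^{-1}A_{t_2}\}=A_t$, where the second equality uses $A_{t_1}=\gamma\{e_{t_1}\}$ and the third is 6.

By 8 the clause fails in $\mathbf F$. This proves Claim 5.

**Step 5: the search.** For sets $A_t$ given by Presburger formulas, conditions 1–8 are Presburger sentences, hence decidable. By Claim 5, and since semilinear sets are Presburger definable, the clause is invalid iff some family of Presburger formulas satisfies 1–8. Enumerating all clauses and all families of Presburger formulas, and testing 1–8, enumerates all invalid clauses. Together with Step 1, validity is decidable. $\blacksquare$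

Theorems A and C together give Theorem 1.

## 7. Further inequations, and all one-variable rules

**Proposition 2.** Let $n>m\ge1$ and let $\Gamma$ be a finite set of inequations $\prod_{i=1}^qz_i^{d_i}\le\bigvee_{j=1}^l\prod_{i=1}^qz_i^{d_{ji}}$ with $d_i\ge1$, $d_{ji}\ge0$, $l\ge1$ (every variable on the right occurs on the left). Then $\mathcal{CRL}+(x^n\le x^m\vee1)+\Gamma$ has a decidable universal theory.

*Proof.* Add to condition 7 of Section 6, for each inequation in $\Gamma$ and each $t\in T$: for all $u$ and all $x_{i,k}$ ($1\le i\le q$, $1\le k\le d_i$), if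
$$u+\sum_i\sum_{r=1}^{d_{ji}}x_{i,\phi_i(r)}\in A_t\quad\text{for all } j \text{ and all maps } \phi_i:\{1,\dots,d_{ji}\}\to\{1,\dots,d_i\},$$
then $u+\sum_{i,k}x_{i,k}\in A_t$. This is a Presburger condition.

It holds for the sets $A_t$ coming from an algebra $\mathbf R$ in the variety: substitute $z_i=\bigvee_k\pi(x_{i,k})$, which exists since $d_i\ge1$, and multiply by $\pi(u)$. The left side is then $\ge\pi(u+\sum_{i,k}x_{i,k})$, and by distributivity the right side is the join of the elements $\pi(u+\sum_i\sum_rx_{i,\phi_i(r)})$.

It implies the inequation in $\mathbf F$: let $Y_i$ be closed and let a basic set $u^{-1}A_t$ contain $\sum_id_{ji}Y_i$ (sums of sumsets) for all $j$. Taking $x_{i,k}\in Y_i$ gives $\sum_id_iY_i\subseteq u^{-1}A_t$. The rest of the proof of Theorem C is unchanged. $\square$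

**Proposition 3.** Let $n\ge1$ and let $X\subseteq\mathbb N$ be finite and nonempty. The quasi-equational theory of $\mathcal{CRL}+(x^n\le\bigvee_{j\in X}x^j)$ is decidable iff $n\notin X$ and either $|X|=1$, or $X=\{0,m\}$ with $0<m<n$.

*Proof.* If $n\in X$ or $|X\setminus\{0\}|\ge2$, the theory is undecidable by fact (II). Otherwise $n\notin X$ and $|X\setminus\{0\}|\le1$. Then either $X=\{j\}$ with $j\ne n$, and the theory is decidable by fact (I); or $X=\{0,m\}$ with $0<m\ne n$, and by Theorems A and C it is decidable iff $m<n$. $\square$
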